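# Open windows as counters: the bounded window mean-payoff problem is undecidable

## 1. A counter that is truncated at zero

Take an infinite sequence of integers $x_0,x_1,x_2,\dots$ and write $\Sigma(j,m)=\sum_{r=j}^{m-1}x_r$ for its partial sums. Fix a starting time $t$. For $m\ge t$ put
$$D^t(m)=\max_{t\le j\le m}\bigl(-\Sigma(j,m)\bigr).$$
The choice $j=m$ contributes $0$, so $D^t(m)\ge 0$, and $D^t(t)=0$. We call $D^t(m)$ the *deficit* at time $m$ counted from time $t$. It is the largest debt accumulated by any block of the sequence that starts at or after $t$ and ends at $m$.

The deficit obeys a simple rule. For $j\le m$ we have $-\Sigma(j,m+1)=-\Sigma(j,m)-x_m$, and the new choice $j=m+1$ contributes $0$. Hence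
$$D^t(m+1)=\max\bigl(0,\;D^t(m)-x_m\bigr).\tag{1}$$
So $D^t$ is a counter. Reading $-1$ increments it, reading $0$ leaves it alone, and reading $+1$ decrements it, except that a decrement at $0$ has no effect.

**Example 1.** Let the sequence begin $-1,-1,0,+1,+1$. Then $D^0(0),\dots,D^0(5)$ are $0,1,2,2,1,0$. The partial sums from position $0$ are $-1,-2,-2,-1,0$, so the sum started at $0$ first becomes nonnegative at time $5$, which is also when the deficit is back at $0$. The sums started at position $1$ are $-1,-1,0$: that sum is nonnegative already at time $4$, when $D^0(4)=1$.

In the problem below, $x_m$ is the weight, in one dimension, of the $m$-th edge of a play in a game. Player 1 wants every negative debt to be repaid soon. We shall see that this forces the deficits to stay bounded, that they behave almost like the counters of a counter machine, and that the two discrepancies between "almost" and "exactly" can be repaired. The result is that the game can simulate a counter machine.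

## 2. Games, windows, and what is proved

**Definition (games).** A *game* is $G=(S_1,S_2,E,k,w)$ with a finite state set $S=S_1\uplus S_2$, where $S_1$ belongs to player 1 and $S_2$ to player 2, an edge relation $E\subseteq S\times S$ in which every state has at least one outgoing edge, and weights $w:E\to\mathbb Z^k$ with $k\ge1$. A *play* is an infinite path $\pi=s_0s_1s_2\dots$, and $\pi(j,\infty)=s_js_{j+1}\dots$. A strategy of a player is an arbitrary function from finite prefixes ending in one of that player's states to a successor state; unbounded memory is allowed.

For a play and a dimension $p$ we write $\Sigma_p(j,m)=\sum_{r=j}^{m-1}w(s_r,s_{r+1})(p)$, and $D^t_p(m)$ for the deficit of the sequence of $p$-th weights, as in Section 1.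

**Definition (objectives).** Let $l\ge1$.

* Good window, $\mathrm{GW}(l)$: for every dimension $p$ there is $l'$ with $1\le l'\le l$ and $\Sigma_p(0,l')\ge0$. We say that in each dimension the window starting at position $0$ *closes* within $l$ steps.
* Fixed window mean-payoff: $\mathrm{FWMP}(l)=\{\pi\mid\exists i\ge0\ \forall j\ge i:\ \pi(j,\infty)\in\mathrm{GW}(l)\}$.
* Bounded window mean-payoff: $\mathrm{BWMP}=\{\pi\mid\exists l>0:\ \pi\in\mathrm{FWMP}(l)\}$.

Clearly $\mathrm{GW}(l)\subseteq\mathrm{GW}(l+1)$ and $\mathrm{FWMP}(l)\subseteq\mathrm{FWMP}(l+1)$. The objectives $\mathrm{FWMP}(l)$ and $\mathrm{BWMP}$ do not change when a finite prefix is added to or removed from a play. In $\mathrm{BWMP}$ the bound $l$ may depend on the play.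

In Example 1 the window at position $0$ closes after exactly $5$ steps, and the window at position $1$ after exactly $3$.

The *bounded window mean-payoff problem* asks, given $G$ and a state $s_{\mathrm{init}}$, whether player 1 has a strategy all of whose consistent plays from $s_{\mathrm{init}}$ are in $\mathrm{BWMP}$. Is this decidable when there are several dimensions? Two facts are available as known: for a given $l$, the multi-dimension fixed window problem is EXPTIME-complete, hence decidable, and the two-player multi-dimension bounded problem is non-primitive recursive hard. The problem comes from the paper "Looking at Mean-Payoff and Total-Payoff through Windows".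

**Theorem 1.** The bounded window mean-payoff problem is undecidable. There is a computable map $M\mapsto(G_M,b)$ from deterministic two-counter machines to 4-dimensional games with weights in $\{-1,0,1\}$ such that:

* if $M$ halts, then for some $l$ player 1 has a strategy from $b$ all of whose plays satisfy $\pi(j,\infty)\in\mathrm{GW}(l)$ for **all** $j\ge0$;
* if $M$ does not halt, then player 2 has a strategy from $b$ all of whose plays are outside $\mathrm{BWMP}$.

**Theorem 2.**

1. The same holds with dimension 3. So the problem is undecidable for every fixed $k\ge3$, with weights in $\{-1,0,1\}$.
2. In every game, player 1 wins $\mathrm{BWMP}$ from $s$ iff there is a single $l$ such that player 1 wins $\mathrm{FWMP}(l)$ from $s$. Hence the problem is recursively enumerable (r.e.), and it is r.e.-complete for every fixed $k\ge3$. Its complement is not r.e.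
3. No computable function of $(G,s)$ bounds the least $l$ for which player 1 wins $\mathrm{FWMP}(l)$ on positive instances. No computable function bounds the memory player 1 needs, although finite memory always suffices when player 1 wins.

For $k=1$ the problem is known to be decidable, in $\mathrm{NP}\cap\mathrm{coNP}$ (Chatterjee, Doyen, Randour, Raskin, *Looking at mean-payoff and total-payoff through windows*, Inf. Comput. 242, 2015). The case $k=2$ is not settled here.

## 3. Two small games by hand

**Example 2 (a zero loop).** Let $k=1$, let both states $u,v$ belong to player 2, with edges $u\to v$ of weight $-1$, $v\to v$ of weight $0$, and $v\to u$ of weight $+1$. Start at $u$. Let player 2 take the loop at $v$ exactly $r$ times during the $r$-th visit. The window opened at the $r$-th departure from $u$ has sums $-1,-1,\dots,-1,0$ and closes after exactly $r+2$ steps. So for every $l$ infinitely many positions violate $\mathrm{GW}(l)$, and the play is not in $\mathrm{BWMP}$.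

Two features of this example return later. First, the deficit never exceeds $1$, so bounded deficits are not sufficient for $\mathrm{BWMP}$. Second, player 2 must not stay in $v$ forever: in that case all later weights are $0$, every later window closes in one step, and the play is in $\mathrm{FWMP}(1)$. To do harm, player 2 must hold a window open for a long but finite time, release it, and do so again for longer.

**Example 3 (moving a unit back and forth).** Let $k=2$, dimensions $0$ and $1$, two player 1 states $a,c$, with edge $a\to c$ of weight $(+1,-1)$ and edge $c\to a$ of weight $(-1,+1)$. Starting from deficits $(D_0,D_1)=(0,0)$ we get $(0,1),(1,0),(0,1),(1,0),\dots$. The first step tries to take a unit out of $D_0=0$; nothing can be taken, yet $D_1$ grows, and the sum $D_0+D_1$ rises to $1$. After that the sum is constant, and every window closes within $2$ steps. If instead the game has only a self-loop of weight $(+1,-1)$, every step takes from an empty $D_0$, the sum rises forever, and no window of dimension $1$ ever closes.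

## 4. What bounded windows say about deficits

We need one implication in each direction between windows and deficits.

**Fact 1.** If $t\le j<m$ and $D^t_p(m)=0$, then $\Sigma_p(j,m)\ge0$. So the window of dimension $p$ starting at $j$ closes within $m-j$ steps.

*Proof.* By definition $-\Sigma_p(j,m)\le D^t_p(m)=0$. ∎

**Fact 2.** If the weights are in $\{-1,0,1\}$ and $\pi\in\mathrm{BWMP}$, then for every $t$ and $p$ the sequence $(D^t_p(m))_{m\ge t}$ is bounded.

*Proof.* Choose $l$ and $i$ with $\pi(j,\infty)\in\mathrm{GW}(l)$ for all $j\ge i$; increasing $i$, we may assume $i\ge t$.

**Deficits counted from $i$ are at most $l$.** Let $m\ge i$ and let $j$ be the largest index attaining the maximum in $D^i_p(m)$. Since $j\ge i$, there is $j'$ with $j+1\le j'\le j+l$ and $\Sigma_p(j,j')\ge0$. If $j'\le m$, then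
$$-\Sigma_p(j,m)=-\Sigma_p(j,j')-\Sigma_p(j',m)\le-\Sigma_p(j',m),$$
so $j'>j$ attains the maximum as well, contradicting the choice of $j$. Hence $j'>m$, so $m-j<l$. Each weight is at least $-1$, so $D^i_p(m)=-\Sigma_p(j,m)\le m-j\le l$.

**Deficits counted from $t$.** Let $m\ge i$. For $t\le j<i$,
$$-\Sigma_p(j,m)=-\Sigma_p(j,i)-\Sigma_p(i,m)\le D^t_p(i)+D^i_p(m)\le D^t_p(i)+l .$$
For $i\le j\le m$ we have $-\Sigma_p(j,m)\le D^i_p(m)\le l$. So $D^t_p(m)\le D^t_p(i)+l$ for all $m\ge i$, and only finitely many $m$ lie in $[t,i)$. ∎

By Example 2, the converse of Fact 2 fails.

## 5. Enumerating window sizes, and the naive counter encoding

For a decision procedure, one would run through $l=1,2,3,\dots$ and solve the fixed window problem for each $l$. If player 1 wins $\mathrm{FWMP}(l)$ for some $l$, the answer is yes. But on a negative instance the loop never stops, unless one can compute from $G$ a value of $l$ beyond which it is useless to search. Section 12 shows that no such value can be computed.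

For undecidability, one would let the deficit $D_i$ hold the value of counter $c_i$ of a counter machine and let player 1 execute the instructions.

**Definition (counter machines).** A deterministic $n$-counter machine $M$ has a finite state set $Q$, an initial state $q_0$ and a halting state $h$. Each $q\ne h$ carries one instruction:

* inc: $c_i:=c_i+1$; goto $q'$;
* test: if $c_i=0$ goto $q_=$, else $c_i:=c_i-1$; goto $q_+$.

A configuration is a state together with values in $\mathbb N^n$. Whether $M$ halts from $(q_0,0,\dots,0)$ is undecidable, indeed $\Sigma^0_1$-complete (complete for the r.e. sets under computable many-one reductions), already for $n=2$ (Minsky 1967).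

In the naive encoding, an increment is an edge of weight $-1$ in dimension $i$, a decrement is an edge of weight $+1$ in dimension $i$, and from $h$ one restarts at $q_0$. By (1), increments and decrements of positive counters are exact. The encoding breaks at tests. Let $M$ have one counter and the single instruction at $q_0$: if $c_1=0$ goto $q_0$, else $c_1:=c_1-1$; goto $h$. From $(q_0,0)$ it loops at $q_0$ forever and never halts. But player 1 can take the positive branch $q_0\to h$ although $D_1=0$: the weight is $+1$, the truncation in (1) leaves $D_1=0$, and player 1 returns from $h$ to $q_0$ and repeats. No weight is negative, every window closes in one step, and player 1 wins although $M$ does not halt.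

So there are two lies to deal with. Player 1 may decrement a counter that is zero, or may claim that a counter is zero when it is not. The first lie will be made to leave a permanent trace by never creating or destroying units, only moving them, as in Example 3. The second will be punished by player 2 through the long zero loop of Example 2. A third obstacle is an infinite run with bounded counters, which an honest player 1 could follow forever; for this we restrict the machines.

**Definition (property (★)).** A machine $M$ satisfies (★) if every infinite run of $M$, from **any** configuration, visits infinitely many configurations.

For instance, a machine whose only instruction is $c_1:=c_1+1$; goto $q_0$ satisfies (★); the machine just considered does not.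

**Fact 3.** From a 2-counter machine one can compute a 3-counter machine with (★) that halts from its initial configuration iff the given machine does.

*Proof.* For each state $q\ne h$ add a state $q^\circ$ with the instruction $c_3:=c_3+1$; goto $q$, and put $h^\circ=h$. Replace every target $q'$ of an original instruction by $(q')^\circ$, and start in $q_0^\circ$. Counter $c_3$ is never tested or decremented, so the behavior on $c_1,c_2$ and the halting are unchanged. An infinite run, from wherever it starts, increments $c_3$ infinitely often and never lowers it, so it visits infinitely many configurations. ∎

## 6. The game with a pool

**Proposition 1.** From an $n$-counter machine $M$ ($n\ge1$) satisfying (★) one can compute an $(n+1)$-dimension game $G_M$ with weights in $\{-1,0,1\}$ and a state $b$ such that the two items of Theorem 1 hold.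

The game is described now; its two halves are verified in Sections 7 and 8.

The dimensions are $0,1,\dots,n$. Dimension $i\ge1$ stands for counter $c_i$, and dimension $0$ is the *pool*. For $p\ne p'$ the *transfer* $[p\to p']$ is the weight vector with $+1$ in $p$, $-1$ in $p'$ and $0$ elsewhere. By (1) it decrements $D_p$, truncated at $0$, and increments $D_{p'}$. Hence
$$\text{a transfer } [p\to p'] \text{ keeps } \textstyle\sum_pD_p \text{ if } D_p>0, \text{ and raises it by } 1 \text{ if } D_p=0.\tag{2}$$
For $1\le i\le n$ let $\chi_i$ be the vector with $0$ in dimension $i$ and $+1$ in all other dimensions. Weights not mentioned are $0$.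

**Player 1 states and edges.**

* $q\in Q\setminus\{h\}$ with an inc instruction on $i$: edge $q\to q'$ with transfer $[0\to i]$.
* $q\in Q\setminus\{h\}$ with a test instruction on $i$: edge $q\to q_+$ with transfer $[i\to0]$, and edge $q\to z_q$ with weight $0$.
* $h$: edge $h\to b$ with weight $0$.
* $b$: self-loop with transfer $[0\to1]$, and edge $b\to e_1$ with weight $0$.
* $e_i$ ($1\le i\le n$): self-loop with transfer $[i\to0]$, and edge $e_i\to z_{e_i}$ with weight $0$.

**Player 2 states and edges.**

* $z_q$, for $q$ a test on $i$: accept edge $z_q\to q_=$ and challenge edge $z_q\to\mathrm{ch}_i$, both with weight $0$.
* $z_{e_i}$: accept edge to $e_{i+1}$ (to $q_0$ if $i=n$) and challenge edge to $\mathrm{ch}_i$, both with weight $0$.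
* $\mathrm{ch}_i$ ($1\le i\le n$): self-loop with weight $\chi_i$, and exit edge $\mathrm{ch}_i\to b$ with weight $\chi_i$.

There are no parallel edges, and every state has a successor. The initial state is $b$. The *simulation states* are $Q\cup\{z_q\}$. By entering $z_q$ or $z_{e_i}$ player 1 *claims* that $D_i=0$; player 2 accepts or challenges.

The parts have these purposes. An increment takes a unit from the pool and a decrement returns it, so by (2) a decrement of a zero counter permanently raises the sum of all deficits. The loop at $b$ empties the pool, so that windows of dimension $0$ can close, and also lets player 1 create units on purpose. The states $e_1,\dots,e_n$ move everything back to the pool, so that a simulation starts with all counters $0$. In $\mathrm{ch}_i$ player 2 can wait. If the claim $D_i=0$ was true, waiting only repays the other dimensions. If it was false, an open window of dimension $i$ is kept open.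

The exit edge carries $\chi_i$ too. Suppose its weight were $0$ and $b$ were reached with $D_2>0$. Then player 2 could challenge each claim at $z_{e_1}$ and leave $\mathrm{ch}_1$ at once: the edges used change only $D_0$ and $D_1$, so $D_2$ would never be repaid.

**Example 4 (an honest round).** Let $n=1$ with instructions $q_0$: $c_1:=c_1+1$; goto $q_1$, and $q_1$: if $c_1=0$ goto $q_0$, else $c_1:=c_1-1$; goto $h$. The run is $(q_0,0),(q_1,1),(h,0)$, and no run from any configuration is infinite, so (★) holds vacuously. One unit is enough. Writing $(D_0,D_1)$ after each state, player 1 can proceed as follows, with all claims accepted:
$$b(0,0),\ b(0,1),\ e_1(0,1),\ e_1(1,0),\ z_{e_1}(1,0),\ q_0(1,0),\ q_1(0,1),\ h(1,0),\ b(1,0),\ b(0,1),\ \dots$$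
From the second visit to $b$ on, the play repeats with period $8$; in each period $D_0$ and $D_1$ both reach $0$, and the single unit circulates.

**Example 5 (why (★) is needed).** Apply the construction to the non-halting machine of Section 5, which violates (★). Player 1 goes $b,e_1,z_{e_1}$, then $q_0,z_{q_0},q_0,z_{q_0},\dots$, and after any challenge starts again in the same way from $b$. Player 1 never uses a transfer, so no weight is negative and every window closes in one step. Player 1 wins although the machine does not halt.

## 7. If $M$ halts, one window size suffices

Let $M$ halt, and let $N\ge1$ bound $c_1+\dots+c_n$ along the halting run. Write $D=D^0$, the deficits from the start of the play, and $\Sigma=\sum_{p=0}^nD_p$.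

**Step 1: the strategy.** Player 1 wants a fixed supply of $N$ units, true claims, and an exact simulation. So player 1 plays as follows.

* At $b$: take the self-loop while $D_0>0$ or $\Sigma<N$; otherwise go to $e_1$.
* At $e_i$: take the self-loop while $D_i>0$; otherwise go to $z_{e_i}$.
* At a test state $q$ on $i$: go to $q_+$ if $D_i>0$, to $z_q$ if $D_i=0$.
* All other moves are forced.

Every claim is true when made, by definition of the strategy.

**Step 2: $\Sigma\le N$ always.** This makes the set of situations finite. We go through the phases of a round, starting from $\Sigma\le N$ on arrival at $b$; at the start of the play $\Sigma=0$.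

At $b$, a loop step with $D_0>0$ keeps $\Sigma$ and decrements $D_0$. A loop step with $D_0=0$ is taken only if $\Sigma<N$; it raises $\Sigma$ by $1$ and keeps $D_0=0$. So $\Sigma\le N$ throughout, the phase is finite, and it ends with $D_0=0$ and $\Sigma=N$.

At $e_i$, loop steps have $D_i>0$, so they keep $\Sigma$ and decrement $D_i$. The phase is finite and ends with $D_i=0$. The loops at later $e_j$ change only $D_j$ and $D_0$. So, if no claim is challenged, $q_0$ is reached with $D_1=\dots=D_n=0$ and $D_0=N$.

In the simulation, as long as player 2 accepts, $(D_1,\dots,D_n)$ follows the halting run of $M$ exactly and $\Sigma=N$. Indeed, at a test the strategy takes the branch that $M$ takes, and the positive branch is a transfer $[i\to0]$ with $D_i>0$. Before an increment, $D_0=N-\sum_ic_i\ge1$, because the counter sum after the increment is at most $N$; so the transfer $[0\to i]$ also keeps $\Sigma$. Hence, unless there is a challenge, $h$ and then $b$ are reached after finitely many steps, with $\Sigma=N$.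

At a challenge to $\mathrm{ch}_i$ we have $D_i=0$. Under $\chi_i$ it stays $0$, and no other deficit increases. So if play returns to $b$, it does so with $\Sigma\le N$.

**Step 3: a finite graph.** The moves of player 1 depend only on the current state and the current $D\in\{0,\dots,N\}^{n+1}$. So the consistent plays are exactly the infinite paths from $(b,0)$ in a finite graph $H$ whose vertices are such pairs (state, $D$), in which player 1's choices are fixed. We keep in $H$ only the vertices reachable from $(b,0)$. Let $V$ be their number.

**Step 4: on every infinite path of $H$ from $(b,0)$, each $D_p$ is $0$ infinitely often.** Suppose first that the path eventually stays in some $\mathrm{ch}_i$. Then $D_i=0$ there, and every other deficit drops by $1$ per step until it is $0$ and then stays $0$.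

Otherwise every phase is finite, by Step 2, so $b$ is left infinitely often. Each time it is left with $D_0=0$, and afterwards $z_{e_1}$ is reached with $D_1=0$. This settles $p=0$ and $p=1$.

Let $i\ge2$. If $z_{e_i}$ is visited infinitely often, then $D_i=0$ at those visits. If not, then from some visit to $b$ on, $z_{e_i}$ is never visited. From $b$, the state $q_0$ can only be reached through $z_{e_1},\dots,z_{e_n}$ in order, so from that visit on no simulation state is visited and no $z_{e_j}$ with $j\ge i$ is visited. Hence every return to $b$ is via some $\mathrm{ch}_j$ with $j<i$, and the exit edge has weight $+1$ in dimension $i$. No edge used from then on increases $D_i$: the loop at $b$ increases only $D_1$, the loops at the $e_j$ increase only $D_0$, and the edges at $\mathrm{ch}_j$ increase nothing. Since $b$ is revisited infinitely often, $D_i$ reaches $0$ and stays $0$.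

**Step 5: the window size.** We turn "infinitely often" into a uniform bound. Suppose $D_p>0$ at $V+1$ consecutive positions of a consistent play. Then a vertex of $H$ repeats among them, which gives a reachable cycle of $H$ with $D_p>0$ throughout. Going to this cycle and around it forever is an infinite path on which $D_p$ is eventually never $0$, contradicting Step 4. So for every $j\ge0$ and every $p$ there is $m\in\{j+1,\dots,j+V+1\}$ with $D_p(m)=0$. By Fact 1 with $t=0$, the window of dimension $p$ at $j$ closes within $V+1$ steps. Thus $\pi(j,\infty)\in\mathrm{GW}(V+1)$ for all $j\ge0$, which is the first item for $l=V+1$. ∎

## 8. If $M$ does not halt, player 2 defeats every window size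

**Step 1: the strategy.** Player 2 challenges exactly the false claims, with ever longer waits. At any moment let $t$ be the time of the last arrival at $b$ from a challenge state ($t=0$ if there was none). At a state claiming $D_i=0$, reached at time $m$, player 2 accepts if $D^t_i(m)=0$ and challenges otherwise. In the $r$-th challenge player 2 takes the self-loop of $\mathrm{ch}_i$ exactly $r$ times and then exits.

Deficits are counted from $t$ and not from $0$ because $\mathrm{BWMP}$ ignores finite prefixes: the windows exhibited against player 1 must start at positions that tend to infinity. With $D^0_i$, the open window found at a false claim might start at the same early position every time.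

Let $\pi$ be any play consistent with this strategy. We show $\pi\notin\mathrm{BWMP}$.

**Step 2: infinitely many challenges.** Each challenge produces a window that is open for a long time. Consider the $r$-th challenge, made at time $m$ on dimension $i$, with $t$ as above, so $D^t_i(m)>0$. Since $D^t_i(t)=0$, there is a last time $j\in[t,m)$ with $D^t_i(j)=0$. For $j<m'\le m$ we have $D^t_i(m')>0$, so in (1) no truncation occurred between $j$ and $m'$, and
$$\Sigma_i(j,m')=-D^t_i(m')<0\qquad(j<m'\le m).$$
The next $r+1$ edges, namely the challenge edge and $r$ self-loops, have weight $0$ in dimension $i$. So $\Sigma_i(j,m')<0$ for all $m'$ with $j<m'\le m+1+r$, and hence $\pi(j,\infty)\notin\mathrm{GW}(r)$.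

Here $j\ge t$, and $t\to\infty$ as $r\to\infty$, because every challenge ends with a new arrival at $b$. Let $l\ge1$. For all $r\ge l$ we have $\mathrm{GW}(l)\subseteq\mathrm{GW}(r)$, so the position $j$ found for $r$ violates $\mathrm{GW}(l)$. These positions tend to infinity, so $\pi\notin\mathrm{FWMP}(l)$. As $l$ was arbitrary, $\pi\notin\mathrm{BWMP}$.

**Step 3: finitely many challenges; cheating stops.** Every challenge ends, so from some time on $t$ is constant: the time of the last arrival at $b$ from a challenge state, or $0$. Suppose for contradiction that $\pi\in\mathrm{BWMP}$. Write $D=D^t$ and $\Sigma=\sum_pD_p$. By Fact 2 these are bounded. After time $t$ there are no challenges, so every edge is a transfer or has weight $0$, and every claim is accepted, hence true with respect to $D$. By (2), $\Sigma$ is nondecreasing. Being bounded and integer-valued, it is eventually constant. So there is $t_1\ge t$ after which every transfer $[p\to p']$ is made with $D_p>0$.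

**Step 4: no phase lasts forever after $t_1$.** Two facts hold after $t_1$.

(a) The play does not take the self-loop of $b$ forever, nor that of some $e_i$: each iteration would strictly decrease $D_0$, respectively $D_i$.

(b) Inside the simulation states the play follows a genuine run of $M$ with configurations $(q,D_1,\dots,D_n)$. (If the play is at some $z_q$ at time $t_1$, start at the next state.) Increments raise $D_i$ by exactly $1$ and change no other counter. Positive branches on $i$ are taken with $D_i>0$ and lower it by exactly $1$. Zero branches are accepted claims, so $D_i=0$ there. The play cannot stay in the simulation states forever: it would follow an infinite run of $M$, possibly from a configuration that is not reachable in $M$, and by (★) this run would visit infinitely many configurations, whereas $D$ is bounded and $Q$ is finite.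

**Step 5: the honest run is infinite.** Without challenges, the simulation states can only be left through $h\to b$, and the states $e_i,z_{e_i}$ lead, by (a), to $q_0$. So by (a) and (b), $b$ is visited at some time after $t_1$. By (a), and since all claims are accepted, the play then goes through $e_1,\dots,e_n$ to $q_0$. When $z_{e_i}$ is accepted, $D_i=0$, and the loops at later $e_j$ change only $D_j$ and $D_0$. So $q_0$ is entered with $D_1=\dots=D_n=0$. From there, by (b), the play follows the run of $M$ from its initial configuration. That run is infinite and never reaches $h$, so the play stays in the simulation states forever, contradicting (b). Hence $\pi\notin\mathrm{BWMP}$. This proves the second item and Proposition 1. ∎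

## 9. Undecidability in dimension four

*Proof of Theorem 1.* Given a two-counter machine, Fact 3 yields a 3-counter machine with (★) and the same halting behavior. Proposition 1 with $n=3$ turns it into a 4-dimensional game with weights in $\{-1,0,1\}$ and the two stated properties; the whole map is computable. If the machine halts, player 1 wins $\mathrm{BWMP}$ from $b$, since $\mathrm{GW}(l)$ at all positions implies $\mathrm{FWMP}(l)$. If it does not halt, the strategy of player 2 defeats every strategy of player 1. So player 1 wins $\mathrm{BWMP}$ from $b$ iff the machine halts, and a decision procedure for the bounded window problem would decide halting. ∎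

**Remark.** The two cases of Theorem 1 leave a gap: player 1 does more than needed when the machine halts, and fails completely when it does not. So the same reduction shows undecidability for any condition that is implied by "for some $l$, player 1 ensures $\mathrm{GW}(l)$ at all positions $j\ge0$" and implies "player 1 wins $\mathrm{BWMP}$". An example is the direct bounded window problem, in which windows must close from position $0$ on.

## 10. Dimension three: two counters and a power of five

The fourth dimension was spent on the extra counter that guarantees (★). To save it we need (★) with only two counters.

**Lemma 1.** From a 2-counter machine $M$ with counters $a_1,a_2$ one can compute a 2-counter machine $\hat M$ with counters $x,y$ that satisfies (★) and halts from its initial configuration iff $M$ does.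

The idea is to store $a_1,a_2$ and the number $t$ of simulated steps in one number $x=2^{a_1}3^{a_2}5^t$. The exponent of $5$ is a clock that never runs backward.

**Step 1: two routines.** These multiply and divide $x$, with $y$ as scratch. Put $p_1=2$, $p_2=3$.

* $\mathrm{Mult}(p)$. $L_1$: if $x=0$ goto $L_2$, else decrement $x$, increment $y$ $p$ times, goto $L_1$. $L_2$: if $y=0$ exit, else decrement $y$, increment $x$, goto $L_2$.
* $\mathrm{Div}(p)$, started at $B_0$. $B_a$ ($0\le a<p$): if $x>0$, decrement $x$ and goto $B_{a+1}$; but if $a=p-1$, after decrementing $x$ increment $y$ and goto $B_0$ instead. If $x=0$: goto $Y$ when $a=0$; when $a>0$, increment $x$ $a$ times and goto $R$. $Y$: if $y=0$ exit "yes", else decrement $y$, increment $x$, goto $Y$. $R$: if $y=0$ exit "no", else decrement $y$, increment $x$ $p$ times, goto $R$.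

Start with $(x,y)=(v,0)$. In $\mathrm{Mult}(p)$, $L_1$ ends with $(0,pv)$ and $L_2$ exits with $(pv,0)$. In $\mathrm{Div}(p)$, write $v=pd+a$ with $0\le a<p$; the first loop ends at $B_a$ with $(0,d)$. If $a=0$, then $Y$ exits "yes" with $(d,0)=(v/p,0)$. If $a>0$, then $R$ exits "no" with $(a+pd,0)=(v,0)$.

**Step 2: routines always exit.** Property (★) concerns all configurations, so we also need this for wrong starting values. From any configuration inside a routine, the loop on $x$ ($L_1$, or the $B_a$) strictly decreases $x$ and so ends; then the loop on $y$ ($L_2$, $Y$ or $R$) strictly decreases $y$ and so ends, and it never leads back to the loop on $x$. So the routine exits after finitely many steps. Every exit follows a successful test $y=0$.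

**Step 3: the machine.** $\hat M$ first increments $x$ and goes to $\mathrm{entry}(q_0)$. The state $\mathrm{entry}(h)$ is the halting state. For $q\ne h$, $\mathrm{entry}(q)$ does the following. If $x=0$, halt. Otherwise increment $x$ to restore the unit removed by the test, run $\mathrm{Mult}(5)$, and then:

* for an increment of $a_j$ with target $q'$: run $\mathrm{Mult}(p_j)$ and go to $\mathrm{entry}(q')$;
* for a test of $a_j$: run $\mathrm{Div}(p_j)$, then on "yes" go to $\mathrm{entry}(q_+)$ and on "no" go to $\mathrm{entry}(q_=)$.

For example, suppose $a_1=1$, $a_2=0$, $t=2$, so $x=50$, and $q$ tests $a_1$. Then $\mathrm{Mult}(5)$ gives $250$, and $\mathrm{Div}(2)$ answers "yes" with $125=2^03^05^3$.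

**Step 4: the same halting behavior.** Start $\hat M$ from $(0,0)$. By induction, at the entry after $t$ simulated steps we have $y=0$ and $x=2^{a_1}3^{a_2}5^t\ge1$, where $(a_1,a_2)$ are the counters of $M$ after $t$ steps, and the entry is that of the current state of $M$. At the first entry, $x=1$. In the inductive step the routines start with $y=0$ and so compute exactly; $\mathrm{Mult}(5)$ advances $t$, $\mathrm{Mult}(p_j)$ increments $a_j$, and $\mathrm{Div}(p_j)$ answers "yes", with $a_j$ decremented, exactly when $a_j>0$. Since $x\ge1$ at all entries, the instruction "if $x=0$, halt" is never triggered, and $\hat M$ halts iff $M$ does.

**Step 5: property (★).** Take an infinite run of $\hat M$ from an arbitrary configuration. Routines exit, and only a bounded number of steps are made outside routines between them, so entries occur infinitely often. At every entry reached from a routine exit, $y=0$ by Step 2, and $x=v>0$, because otherwise the run would halt there. From then on all routines start with $y=0$ and compute exactly. Between consecutive entries $v$ becomes $5vp$, $5v$, or $5v/p$ (an exact division), with $p\in\{2,3\}$. In each case the exponent of $5$ in $v$ increases by exactly one. So $v$ is unbounded and the run visits infinitely many configurations. ∎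

The instruction "if $x=0$, halt" is what makes Step 5 work: without it, a run reaching an entry with $x=y=0$ would keep both counters at $0$ at all later entries, since $0$ times anything is $0$.

*Proof of Theorem 2(1).* Apply Proposition 1 with $n=2$ to $\hat M$. This gives a 3-dimensional game with weights in $\{-1,0,1\}$ and both properties of Theorem 1. For $k>3$ add dimensions in which all weights are $0$; their windows always close in one step, so nothing else changes. ∎

## 11. One window size for all plays

The bound $l$ in $\mathrm{BWMP}$ may depend on the play. Theorem 2(2) says that a winning player 1 can make it uniform.

**The fixed window game as a co-Büchi game.** For fixed $l$, whether $\pi(j,\infty)\in\mathrm{GW}(l)$ depends only on $s_js_{j+1}\dots s_{j+l}$. Enlarge the state space so that the last $l+1$ visited states are remembered, and call a vertex of this finite product bad if the remembered block violates $\mathrm{GW}(l)$. Then a play is in $\mathrm{FWMP}(l)$ iff bad vertices are visited only finitely often. This is an $\omega$-regular (co-Büchi) condition, so by the Büchi–Landweber theorem (or by Martin's determinacy theorem) the game is determined: from each state one of the two players has a winning strategy. By Büchi–Landweber, finite memory suffices for the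 winner.

Let $G$ be any game, and let $W_l$ be the set of states from which player 1 wins $\mathrm{FWMP}(l)$. Then $W_l\subseteq W_{l+1}$. Since $S$ is finite, there is $L$ with $W_l=W:=\bigcup_{l'}W_{l'}$ for all $l\ge L$.

**Lemma 2.** Player 1 wins $\mathrm{BWMP}$ exactly from the states in $W$.

*Proof.* **From $W$.** Player 1 wins $\mathrm{FWMP}(L)\subseteq\mathrm{BWMP}$.

**Strategies of player 2 that stay outside $W$.** For $l\ge L$ and $u\notin W=W_l$, determinacy gives player 2 a strategy $\tau_{l,u}$ from $u$ all of whose plays are outside $\mathrm{FWMP}(l)$. No prefix consistent with $\tau_{l,u}$ reaches a state $v\in W=W_l$. Otherwise, from $v$ on, player 1 could follow a winning strategy for $\mathrm{FWMP}(l)$ while player 2 continues with $\tau_{l,u}$. The suffix from $v$ would be in $\mathrm{FWMP}(l)$, hence so would the whole play, although it is consistent with $\tau_{l,u}$.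

**Combining all window sizes.** Let $s\notin W$. Player 2 plays in stages $l=L,L+1,\dots$, and stage $l$ is used to violate $\mathrm{GW}(l)$ once. Stage $l$ starts at a position $n_l$ in a state $u\notin W$, with $n_L=0$. In it player 2 follows $\tau_{l,u}$ from position $n_l$, until the current position $n>n_l$ is such that some $j$ with $n_l\le j\le n-l$ satisfies $\pi(j,\infty)\notin\mathrm{GW}(l)$. This can be seen from $s_j\dots s_{j+l}$, which is already known. The stage ends after finite time, since otherwise the play from $u$ would satisfy $\mathrm{GW}(l)$ at all positions and so be in $\mathrm{FWMP}(l)$, against the choice of $\tau_{l,u}$. Then stage $l+1$ starts at $n_{l+1}=n$, again in a state outside $W$.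

Consider a resulting play and any $l$. For every $l'\ge\max(l,L)$ there is a position $j\ge n_{l'}$ violating $\mathrm{GW}(l')\supseteq\mathrm{GW}(l)$. Since $n_{l'}\to\infty$, the play is not in $\mathrm{FWMP}(l)$. As $l$ was arbitrary, it is outside $\mathrm{BWMP}$. So player 1 does not win $\mathrm{BWMP}$ from $s$. ∎

*Proof of Theorem 2(2).* By Lemma 2, player 1 wins $\mathrm{BWMP}$ from $s$ iff $s\in W_l$ for some $l$. The relation $s\in W_l$ is decidable, by the known result on the fixed window problem, so enumerating $l$ shows that the problem is r.e. By Section 10, halting of two-counter machines, which is $\Sigma^0_1$-complete, many-one reduces to the problem for every fixed $k\ge3$. So for these $k$ it is r.e.-complete. If the complement were r.e. as well, the problem would be decidable, contradicting Theorem 1. The same argument with Theorem 2(1) applies for each fixed $k\ge3$. ∎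

## 12. No computable bound on window size or memory

*Proof of Theorem 2(3).* **Window size.** Suppose a computable function $f$, defined on all instances, satisfied on positive instances that the least $l$ with $s\in W_l$ is at most $f(G,s)$. We may assume $f\ge1$. Since the sets $W_l$ increase, $s\in W_{f(G,s)}$ on positive instances; on negative instances $s\notin W_{f(G,s)}$ by Lemma 2. So checking $s\in W_{f(G,s)}$, which is decidable, would decide the problem, contradicting Theorem 1.

**Finite memory suffices.** On a positive instance player 1 wins some $\mathrm{FWMP}(l)$ by Lemma 2. This objective is $\omega$-regular, so by Section 11 there is a winning strategy with finite memory, and it wins $\mathrm{BWMP}$.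

**Memory size.** Suppose a computable function $g$, defined on all instances, bounded the required memory size. Given $(G,s)$, enumerate the finitely many player 1 strategies that use $g(G,s)$ memory values, each given by an initial memory value, a memory update function and a choice function. (Smaller memories can be padded with unused values.) For a given strategy, form the finite product graph of states and memory values, in which player 1's choices are fixed. The strategy wins iff all paths from the initial vertex of this graph are in $\mathrm{BWMP}$.

This can be checked one dimension at a time. A play is in $\mathrm{BWMP}$ iff its projection to each dimension is in the one-dimension version of $\mathrm{BWMP}$: one direction is immediate, and for the other take the maximum of the finitely many values of $l$ and the maximum of the finitely many values of $i$. So the check amounts to $k$ one-dimension bounded window problems on a graph where only player 2 moves, and these are decidable by the one-dimension result of Chatterjee, Doyen, Randour and Raskin cited in Section 2.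

If some enumerated strategy passes the check, player 1 wins. If none does, then by the assumption on $g$ the instance is negative. So the problem would be decidable, contradicting Theorem 1. ∎
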